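# A skew polynomial ring that is right PCI and not left PCI

## 1. Skew polynomials with coefficients on the right

Fix a commutative field $k$. We start with the ring that will carry everything.

**Definition (triple).** A *triple* $(E,\sigma,\delta)$ consists of a skew field $E$ with $k$ contained in its center, a unital $k$-linear ring endomorphism $\sigma$ of $E$, and a $k$-linear map $\delta:E\to E$ with
$$\delta(ab)=\delta(a)\sigma(b)+a\,\delta(b)\qquad(a,b\in E).$$

Since $E$ is a skew field, $\sigma$ is injective. It is *not* assumed surjective, and that is the whole point. The product rule gives $\delta(1)=2\delta(1)$, so $\delta(1)=0$, and hence $\delta(k)=0$ by $k$-linearity. A triple $(L,\sigma,\delta)$ *extends* $(E,\sigma,\delta)$ if $E\subseteq L$ and the maps on $L$ restrict to those on $E$. We also say then that $(E,\sigma,\delta)$ embeds in $(L,\sigma,\delta)$.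

**Definition (skew polynomial ring).** $E[x;\sigma,\delta]$ is the ring of polynomials $\sum x^ia_i$, with coefficients $a_i\in E$ written on the right, multiplied by the rule
$$ax=x\,\sigma(a)+\delta(a)\qquad(a\in E).\tag{1}$$

The rule is consistent: computing $(ab)x=a(bx)$ by (1) gives $x\sigma(a)\sigma(b)+\delta(a)\sigma(b)+a\delta(b)$, which is what the product rule requires. The ring exists because it is the opposite of the usual Ore extension of $E^{op}$. Writing $a*b=ba$ for the product of $E^{op}$, the product rule reads $\delta(a*b)=\sigma(a)*\delta(b)+\delta(a)*b$, and this is the usual axiom for the extension with $x*a=\sigma(a)*x+\delta(a)$.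

Here are three examples to keep in mind.

1. $(k,\mathrm{id},0)$ gives the polynomial ring $k[x]$.
2. $(k(t),\mathrm{id},d/dt)$ gives differential operators, with $tx=xt+1$.
3. $(k(t),\sigma,0)$ with $\sigma(t)=t^2$ gives a ring with $tx=xt^2$. Here $\sigma$ is not surjective.

The ring is lopsided. By (1) a coefficient can always be pushed to the right past $x$; to push one to the left we would have to apply $\sigma^{-1}$. We shall use this to separate a property of right modules from the same property of left modules.

## 2. Proper cyclic modules and the three theorems

Rings are associative with identity.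

**Definition (PCI).** A cyclic right $R$-module is *proper* if it is not isomorphic to $R_R$. The ring $R$ is a *right PCI ring* if every proper cyclic right $R$-module is injective. Left PCI rings are defined symmetrically.

A semisimple ring is right and left PCI, since all its modules are injective. The ring $\mathbb Z$ is not PCI: $\mathbb Z/2$ is cyclic and proper, and it is not injective because it is not divisible by $2$.

Some vocabulary is needed for the background. A ring is a right $V$-ring if every simple right module is injective, and a right $V$-domain is a domain that is a right $V$-ring. A ring is right hereditary (right semihereditary) if all its right ideals (all its finitely generated right ideals) are projective. A domain is *left Ore* if $Ra\cap Rb\neq0$ for all nonzero $a,b$; right Ore is symmetric. Faith and Cozzens showed that a right PCI ring is either semisimple or a simple, right semihereditary, right Ore right $V$-domain. It is also known that every right PCI ring is either semisimple or a simple right noetherian, right hereditary, right Ore right $V$-domain. The proofs below do not use these facts.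

The question appears in "A right PCI ring is right noetherian": must a right PCI ring be a left PCI ring? Faith and Cozzens reduced it to whether a right PCI ring is left Ore. The answer is no, and the ring of Section 1 provides the counterexample, once $K$ is chosen suitably.

**Theorem A.** Every triple $(E,\sigma,\delta)$ (for instance $E=k$, $\sigma=\mathrm{id}$, $\delta=0$) embeds in a triple $(K,\sigma,\delta)$ such that $R=K[x;\sigma,\delta]$ is a right PID and a right PCI ring, but is neither left Ore nor left PCI.

**Theorem B.** In Theorem A one has in addition: $R/pR\cong(R/xR)^{\deg p}$ as right modules for every $p\neq0$ of degree $\ge1$, so $R/xR$ is the unique simple right $R$-module up to isomorphism. Moreover, for every $b\neq0$ that is not a unit, the left module $R/Rb$ is divisible but not injective.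

**Theorem C.** Let $(K,\sigma,\delta)$ be any triple and $R=K[x;\sigma,\delta]$. Then $R$ is right PCI if and only if $pR+Rb=R$ for all nonzero $p,b\in R$. If $R$ is right PCI, the following are equivalent: (i) $R$ is left PCI; (ii) $R$ is left Ore; (iii) $\sigma$ is surjective.

A left module $N$ over a domain is *divisible* if $aN=N$ for all $a\ne0$.

So we need a $K$ with two properties: a right-handed one, $pR+Rb=R$ for all nonzero $p,b$, and a left-handed one, $\sigma(K)\ne K$. We first see what each demands (Sections 3 to 5), and then build $K$ (Sections 6 to 8).

## 3. Division on one side and the criterion $pR+Rb=R$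

Let $(K,\sigma,\delta)$ be any triple and $R=K[x;\sigma,\delta]$.

**Lemma 1.** $R$ is a domain, degrees add, the units are the nonzero constants, and $R$ is a right PID.

*Proof.* By (1), $a x^m=x^m\sigma^m(a)+{}$terms of degree $<m$. So for $f=x^na+\cdots$ and $g=x^mb+\cdots$ with leading coefficients $a,b\ne0$,
$$fg=x^{n+m}\sigma^m(a)\,b+\text{lower terms}.\tag{2}$$
Since $\sigma$ is injective, $\sigma^m(a)b\neq0$. This gives the first three claims. If $n\ge m$, then $g\cdot x^{n-m}\sigma^{n-m}(b)^{-1}a$ has degree $n$ and, by (2), leading coefficient $\sigma^{n-m}(b)\sigma^{n-m}(b)^{-1}a=a$. Hence $f-g\,x^{n-m}\sigma^{n-m}(b)^{-1}a$ has degree $<n$. Repeating, we can divide: $f=gq+r$ with $\deg r<\deg g$ or $r=0$. So a nonzero right ideal is generated by any of its nonzero elements of least degree. $\square$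

The quotient went on the right of $g$, and only $\sigma^{n-m}(b)$ had to be inverted. No $\sigma^{-1}$ was used.

**Lemma 2.** $R$ is right PCI if and only if $pR+Rb=R$ for all nonzero $p,b\in R$.

*Proof.* **Step 1: find the proper cyclic modules.** Let $I\neq0$ be a right ideal and suppose $R/I\cong R$. Then $R/I$ is projective, so $I$ is a direct summand of $R$, that is, $I=eR$ with $e^2=e\neq0$. Since $R$ is a domain, $e(e-1)=0$ forces $e=1$, so $R/I=0\not\cong R$, a contradiction. Hence the proper cyclic right modules are, up to isomorphism, exactly the $M=R/pR$ with $p\ne0$.

**Step 2: test injectivity.** By Baer's criterion, $M$ is injective if and only if every homomorphism from a right ideal to $M$ extends to $R$. The nonzero right ideals are the $bR$ with $b\ne0$, and $bR$ is free on $b$, so a homomorphism $bR\to M$ amounts to an arbitrary choice of the image $w\in M$ of $b$. It extends to $R$ if and only if some $v\in M$ (the image of $1$) satisfies $vb=w$. So $M$ is injective if and only if $Mb=M$ for all $b\neq0$. Since $Mb=(Rb+pR)/pR$, this says $pR+Rb=R$. $\square$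

This proves the first statement of Theorem C. It also shows directly that a right PCI ring of this kind is simple: a nonzero two-sided ideal has the form $pR$, so $Rp\subseteq pR$ and $(R/pR)p=0$; but $(R/pR)p=R/pR$, so $pR=R$.

Let us try the three examples of Section 1.

1. In $k[x]$ we have $xR+Rx=xR\ne R$. Not PCI.
2. Let $k$ have characteristic $0$ and $K=k(t)$, $\sigma=\mathrm{id}$, $\delta=d/dt$. Take $p=b=x$. In $M=R/xR$ every element has a unique constant representative $v\in K$, and $vx=x v+\delta(v)\equiv\delta(v)$. So $Mx=M$ would mean that every rational function is a derivative. But $1/t$ is not one: the Laurent expansion at $0$ of a derivative has no $t^{-1}$ term. Not right PCI; one would have to enlarge $K$.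
3. For $\sigma(t)=t^2$, $\delta=0$, we have $ax=x\sigma(a)$, so $Rx\subseteq xR$ and $xR+Rx=xR\neq R$. Not right PCI.

## 4. The left side: what a non-surjective $\sigma$ destroys

The condition $pR+Rb=R$ is the same read from left or right. In a right PCI ring it gives $a(R/Rb)=R/Rb$ for all nonzero $a,b$. So if one tries to show that the left module $R/Rx$ is not injective by testing maps out of principal left ideals $Ra$, one never succeeds: these maps all extend. One has to test on a left ideal that is not principal, and a non-surjective $\sigma$ supplies it.

**Proposition 3.** Let $(K,\sigma,\delta)$ be any triple with an element $c\in K\setminus\sigma(K)$, and $R=K[x;\sigma,\delta]$.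

(a) $Rx\cap Rxc=0$, so $R$ is not left Ore.

(b) If $b\neq0$ is a non-unit, the left module $R/Rb$ is not injective.

(c) $R$ is not left PCI.

*Proof of (a).* Note $c\neq 0$. Suppose $fx=gxc\ne0$, and let $f,g$ have leading coefficients $a,a'$. By (2), comparing leading coefficients gives $\sigma(a)=\sigma(a')c$. So $c=\sigma(a'^{-1}a)\in\sigma(K)$, a contradiction.

*Proof of (b).* **Step 1: turn injectivity into two equations.** For a unit $u$, right multiplication by $u$ gives $R/Rb\cong R/Rbu$. Taking $u$ to be the inverse of the leading coefficient of $b$, we may assume $b$ monic of degree $m\ge1$. Suppose $R/Rb$ is injective. By (a), and since $R$ is a domain, $Rx+Rxc$ is free on $x,xc$. So there is a left $R$-homomorphism $Rx\oplus Rxc\to R/Rb$ with $x\mapsto1+Rb$ and $xc\mapsto0$. It extends to $R$. If $1\mapsto f+Rb$, this says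
$$xf-1=hb,\qquad xcf=gb\qquad\text{for some }h,g\in R.\tag{3}$$
Replacing $f$ by another element of $f+Rb$ preserves (3), with new $h,g$. No element of this coset is $0$: if $f=0$ satisfied (3), then $-1=hb$, impossible since $\deg b\ge 1$. Choose $f$ of least degree $d$ in the coset, with leading coefficient $a$.

**Step 2: the first equation forces $d=m-1$.** The degree of $xf$ is $d+1\ge1$, so $xf-1$ has leading term $x^{d+1}a$. Hence $h\neq0$ and $\deg h=d+1-m\ge0$. If $h'$ is the leading coefficient of $h$, then, $b$ being monic, (2) gives
$$a=\sigma^m(h').$$
If $d\ge m$, then $x^{d-m}h'b$ has degree $d$ and leading coefficient $\sigma^m(h')=a$, so $f-x^{d-m}h'b$ is an element of the coset of degree $<d$ (it is not $0$, as we saw). This contradicts the choice of $f$. So $d\le m-1$, and with $d+1\ge m$ we get $d=m-1$.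

**Step 3: the second equation puts $c$ in $\sigma(K)$.** By (2) the leading coefficient of $xcf=(xc)(x^da+\cdots)$ is $\sigma^d(c)a$, which is nonzero. So $g\neq0$; let $g'$ be its leading coefficient. That of $gb$ is $\sigma^m(g')$. Hence $\sigma^{m-1}(c)\,\sigma^m(h')=\sigma^m(g')$, that is,
$$\sigma^{m-1}(c)=\sigma^m(g'h'^{-1})=\sigma^{m-1}\bigl(\sigma(g'h'^{-1})\bigr).$$
Since $\sigma^{m-1}$ is injective, $c=\sigma(g'h'^{-1})\in\sigma(K)$, a contradiction.

*Proof of (c).* The cyclic left module $R/Rx$ is proper: if $R/Rx\cong R$, then $Rx$ is a direct summand of $R$, $Rx=Re$ with $e^2=e\neq0$, so $e=1$ and $Rx=R$, contradicting degrees. By (b) it is not injective. $\square$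

In the case $b=x$ one can see the mechanism bare. Step 2 gives $f=a$ constant, and $h,g$ are constants by degree. The equations (3) read $xa-1=x\sigma(h)+\delta(h)$ and $xca=x\sigma(g)+\delta(g)$. The coefficients of $x$ give $a=\sigma(h)$ and $ca=\sigma(g)$.

*Proof of Theorem C, second statement.* Let $R$ be right PCI.

**Step 1: (i)⇒(iii) and (ii)⇒(iii).** If $\sigma$ is not surjective, Proposition 3 (c) shows that $R$ is not left PCI and (a) shows that it is not left Ore.

**Step 2: (iii)⇒(ii).** Let $\sigma$ be an automorphism. For $f=x^na+\cdots$ and $g=x^mb+\cdots$ with $a,b\ne0$ and $n\ge m$, the product $x^{n-m}\sigma^{-m}(ab^{-1})\,g$ has degree $n$ and, by (2), leading coefficient $ab^{-1}b=a$. So $f-x^{n-m}\sigma^{-m}(ab^{-1})\,g$ has degree $<n$: division works on the other side, and $R$ is a left PID, hence left noetherian. A left noetherian domain is left Ore. Indeed, let $a,b\ne0$ with $Ra\cap Rb=0$. If $\sum_{i\ge0}r_iab^i=0$ is a finite sum, then $r_0a=-(\sum_{i\ge1}r_iab^{i-1})b\in Ra\cap Rb=0$, so $r_0=0$; cancel $b$ on the right and repeat to get all $r_i=0$. Thus $\bigoplus_iRab^i$ is an infinite direct sum of nonzero left ideals, which is impossible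 in a left noetherian ring.

**Step 3: (iii)⇒(i).** Now $R$ is a left PID and a domain, so the proof of Lemma 2 applies with left and right interchanged: $R$ is left PCI if and only if $a(R/Rb)=R/Rb$ for all nonzero $a,b$, i.e. $aR+Rb=R$ for all nonzero $a,b$. This is the condition of Lemma 2, and it holds since $R$ is right PCI. $\square$

## 5. The right side: twisted linear equations over $K$

We now translate $pR+Rb=R$ into equations over $K$. Take first $p=x-\alpha$ and $b=x-\beta$. Then $M=R/pR$ is $K$ with $v\cdot x=x\sigma(v)+\delta(v)\equiv\alpha\sigma(v)+\delta(v)$. So $Mb=M$ says that for each $w\in K$ the equation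
$$\alpha\,\sigma(v)+\delta(v)-v\beta=w\tag{4}$$
has a solution $v\in K$. If $R$ is right PCI, all these equations are solvable.

A sensible first try is to stay with commutative fields: start from $k(t)$ with $\sigma(t)=t^2$ and some $\delta$, and adjoin solutions of (4) in commuting variables. This cannot work, whatever one adjoins.

**Observation.** If $K$ is commutative and $R$ is right PCI, then $\sigma=\mathrm{id}$.

*Proof.* Suppose $\sigma(e)\ne e$ for some $e\in K$. Expanding $\delta(ae)=\delta(ea)$ by the product rule gives $\delta(a)\sigma(e)+a\delta(e)=\delta(e)\sigma(a)+e\delta(a)$, hence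
$$\delta(a)\bigl(\sigma(e)-e\bigr)=\delta(e)\bigl(\sigma(a)-a\bigr).$$
So $\delta(a)=\gamma(\sigma(a)-a)$ for all $a\in K$, with $\gamma=\delta(e)/(\sigma(e)-e)$. Put $y=x+\gamma$. Then
$$ay=x\sigma(a)+\gamma\sigma(a)-\gamma a+a\gamma=y\,\sigma(a).$$
Since $K$ and $y$ generate $R$, it follows that $yR$ is a two-sided ideal. Then $yR+Ry=yR\neq R$, and $R$ is not right PCI by Lemma 2. $\square$

With commutative $K$ we are thus left with $\sigma=\mathrm{id}$, and Theorem C says that such a right PCI ring is also left PCI. So $K$ must be noncommutative. The argument also shows where the trouble lies: commutation relations in $K$ impose relations on $\delta$. The remedy will be to adjoin solutions that commute with nothing but $k$.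

Before that, we need the version of (4) for all degrees. Let $p$ have degree $n\ge1$. By division, $M=R/pR$ has the right $K$-basis $1,x,\dots,x^{n-1}$ (images), so we identify $M$ with the columns $v=(v_0,\dots,v_{n-1})^t\in K^n$. From $(x^iv_i)x=x^{i+1}\sigma(v_i)+x^i\delta(v_i)$ we read off that $x$ acts on the right by
$$T(v)=A\,\sigma(v)+\delta(v),\tag{5}$$
where $\sigma,\delta$ act entrywise and column $i$ of $A\in M_n(K)$ holds the coordinates of $x^i\cdot x$. We call $A$ *the matrix of $p$*. For $p=x-\alpha$ it is $(\alpha)$.

**Lemma 4.** Suppose that for all $n,m\ge1$, $A\in M_n(K)$, $B\in M_m(K)$, $W\in M_{n\times m}(K)$ there is $V\in M_{n\times m}(K)$ with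
$$\delta(V)=VB+W-A\,\sigma(V).\tag{6}$$
Then $R$ is right PCI.

*Proof.* Let $p,b\ne0$ and $M=R/pR$. By Lemma 2 we must show $Mb=M$. If $p$ is a unit, $M=0$; if $b$ is a unit, $Mb=M$. So let $\deg p=n\ge1$, $\deg b=m\ge1$, with $A,T$ as above. A unit $u$ acts bijectively on $M$, so $Mb=M$ if and only if $Mbu=M$; hence we may take $b$ monic, $b=x^m+\sum_{j<m}x^jb_j$.

Let $w\in K^n$. We need $v_0\in K^n$ with $v_0b=w$, that is, $T^m(v_0)+\sum_{j<m}T^j(v_0)b_j=w$. As for a scalar differential equation of order $m$, we write this as a first-order system for the columns $v_j=T^j(v_0)$. Put $W=(0,\dots,0,w)$. Let $B$ be the $m\times m$ matrix with indices $0,\dots,m-1$ whose column $j<m-1$ is the unit vector with $1$ in position $j+1$ and whose last column is $(-b_0,\dots,-b_{m-1})^t$. Let $V=(v_0,\dots,v_{m-1})$ solve (6). Then $A\sigma(V)+\delta(V)=VB+W$, and comparing columns,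
$$T(v_j)=v_{j+1}\ (j<m-1),\qquad T(v_{m-1})=w-\sum_{j<m}v_jb_j.$$
So $v_j=T^j(v_0)$ for all $j<m$, and $v_0b=T^m(v_0)+\sum_{j<m}T^j(v_0)b_j=w$. $\square$

The task is now to find a triple $(K,\sigma,\delta)$ in which every equation (6) is solvable and $\sigma(K)\ne K$.

## 6. Full matrices and universal fields of fractions

To adjoin noncommuting solutions we form a ring with free variables and pass to a skew field of fractions. The tools are as follows; they are quoted from P. M. Cohn, *Free Rings and Their Relations*, 2nd ed., *Skew Fields*, and *Free Ideal Rings and Localization in General Rings*, and from G. M. Bergman, *Modules over coproducts of rings*, Trans. AMS 200 (1974).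

**Definition (coproduct).** For rings $S_1,S_2$ containing a common skew subfield $D$, the coproduct $S_1*_DS_2$ is the ring with maps from $S_1$ and $S_2$ agreeing on $D$ that is universal for such pairs: two ring homomorphisms $S_i\to T$ that agree on $D$ define a unique homomorphism $S_1*_DS_2\to T$.

For a skew field $E\supseteq k$ with $k$ central, put $E_k\langle X\rangle=E*_kk\langle X\rangle$. A homomorphism $E_k\langle X\rangle\to T$ is the same as a homomorphism $E\to T$, under which the image of $k$ must commute with the chosen images of the variables, together with these images, which are otherwise *arbitrary* elements of $T$. Example: in $k(t)_k\langle y\rangle$ we have $ty\neq yt$. To see it, map to $M_2(k(t))$ by $f(t)\mapsto\mathrm{diag}(f(t),f(t+1))$ and $y\mapsto e_{12}$, the matrix unit; then $ty\mapsto t\,e_{12}$ and $yt\mapsto(t+1)e_{12}$. The skew field $E$ embeds in $E_k\langle X\rangle$, since sending all variables to $0$ gives a retraction onto $E$.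

**Definition (fir).** A fir is a ring in which all left ideals and all right ideals are free, with free modules having a unique rank. A semifir is defined by the same condition for finitely generated ideals.

Skew fields and free algebras $k\langle X\rangle$ are firs. The ring $k[y,z]$ is not: any two nonzero elements are linearly dependent because the ring is commutative, so a free ideal has a one-element basis, but the ideal $(y,z)$ is not principal.

**Definition (full matrix).** An $N\times N$ matrix $P$ over a ring $S$ is full if it is not a product $QQ'$ with $Q$ of size $N\times r$, $Q'$ of size $r\times N$, $r<N$.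

Over a skew field, full means invertible: a matrix that factors through $r<N$ has rank $<N$, and a matrix of rank $r$ factors through $r$. Over $k\langle y\rangle=k[y]$, full means nonzero determinant: one direction is rank over $k(y)$, the other is the diagonal form over a PID. Isomorphisms of rings preserve fullness. A homomorphism need not preserve it, but it carries factorizations to factorizations, so *a matrix with a full image is full*.

We use two facts.

**(F1)** The coproduct of firs over a common skew subfield is a fir.

**(F2)** Every fir (indeed semifir) $S$ embeds in a skew field $U(S)$, its universal field of fractions, which is the universal localization of $S$ at the set of all full matrices. That is: all full matrices over $S$ become invertible over $U(S)$; every ring homomorphism $S\to T$ sending full matrices to invertible matrices extends uniquely to $U(S)\to T$; and $U(S)$ is generated by $S$ as a skew field.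

For example $U(k[y])=k(y)$. By (F1), $E_k\langle X\rangle$ is a fir. The field $k$ is central in it, since it commutes with $E$ and with $X$; it is central in $U(E_k\langle X\rangle)$ too, because the centralizer of $k$ there is a skew subfield containing $E_k\langle X\rangle$.

An injective endomorphism of a fir need not extend to the universal field of fractions, and this is the one delicate point of the construction. Take $S=k\langle y_1,y_2,z_1,z_2\rangle$ and the endomorphism
$$y_1\mapsto y_1z_1,\quad y_2\mapsto y_1z_2,\quad z_1\mapsto y_2z_1,\quad z_2\mapsto y_2z_2.$$
The images are four distinct words of length $2$, so distinct products of them are distinct words, and the map is injective. The matrix $\begin{pmatrix}y_1&y_2\\z_1&z_2\end{pmatrix}$ is full, as it maps to $I$ under $y_1,z_2\mapsto1$, $y_2,z_1\mapsto0$. Its image under the endomorphism is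
$$\begin{pmatrix}y_1z_1&y_1z_2\\y_2z_1&y_2z_2\end{pmatrix}=\begin{pmatrix}y_1\\y_2\end{pmatrix}\begin{pmatrix}z_1&z_2\end{pmatrix},$$
which is not full. An extension to a ring homomorphism $U(S)\to U(S)$ would have to send an invertible matrix to this one, which factors through size $1$; that is impossible. So for our $\sigma$ we shall have to prove that it preserves fullness.

## 7. Adjoining generic solutions together with their $\sigma$-shifts

Look at (6) again. If $\sigma(V)$ is a *new* matrix of variables, say $V=V_0$ and $\sigma(V_0)=V_1$, then (6) reads $\delta(V_0)=V_0B+W-AV_1$: it is no longer an equation to solve but a *definition* of $\delta$ on free variables. And the values of $\delta$ on free variables may be prescribed at will. To define $\sigma$ on $V_1$ we continue with $V_2$, and so on. As a bonus, the entries of $V_0$ are not in the image of the shift.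

**Proposition 5.** Let $(E,\sigma,\delta)$ be a triple. There is a triple $(L,\sigma,\delta)$ extending it such that:

1. for all $n,m\ge1$ and all $A,B,W$ over $E$ of the sizes in Lemma 4, (6) has a solution $V$ over $L$; if $m=n$, the solution can be taken invertible over $L$;
2. every $k$-automorphism $\tau$ of $E$ fixing $\sigma(E)$ pointwise extends to a $k$-automorphism of $L$ fixing $\sigma(L)$ pointwise;
3. there are $c\in L$ and a $k$-automorphism of $L$ that fixes $\sigma(L)$ pointwise but does not fix $c$.

*Proof.* **Setup.** Let $\Lambda$ be the set of all $\lambda=(n,m,A,B,W)$ over $E$ as in (6). For each $\lambda\in\Lambda$ and each $i\ge0$ take an $n\times m$ matrix $V_{\lambda,i}$ of variables, all distinct, and let $X$ be the set of all these variables. Put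
$$S=E_k\langle X\rangle,\qquad L=U(S).$$
Extend $\sigma$ to a ring endomorphism of $S$ by $\sigma(V_{\lambda,i})=V_{\lambda,i+1}$. This is legitimate since $\sigma$ is the identity on $k$. Let $X'=\sigma(X)\subset X$ and $D=\sigma(E)$; then $X\setminus X'$ consists of the entries of the $V_{\lambda,0}$.

**Step 1: $\sigma$ maps full matrices over $S$ to full matrices over $S$.** This is what we need in order to extend $\sigma$ to $L$. The map $\sigma:S\to S$ is the composite of an isomorphism $S\to D_k\langle X'\rangle$ (given by $\sigma:E\cong D$ and the bijection $X\to X'$) and the canonical map $\iota:D_k\langle X'\rangle\to S$. Let $P$ be a full $N\times N$ matrix over $S$. Its image $P'$ under the isomorphism is full over $D_k\langle X'\rangle$, hence invertible over $F:=U(D_k\langle X'\rangle)$. We look for a skew field that receives both $F$ and $S$ compatibly. By (F1) the coproduct $E*_DF$ of skew fields is a fir, so by (F2) it embeds in a skew field $H$. The maps $E\to H$ and $F\to H$ agree on $D$. Define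
$$\theta:S\to H$$
by the given map on $E$, by $X'\to F\to H$ on $X'$, and by $0$ on $X\setminus X'$. The maps $E\to H$ and $k\langle X\rangle\to H$ so described agree on $k$, because $k\subseteq D$; so $\theta$ is well defined. The composite $\theta\iota:D_k\langle X'\rangle\to H$ equals $D_k\langle X'\rangle\to F\to H$, since both agree on $D$ and on $X'$. Hence $\theta(\sigma(P))=\theta\iota(P')$ is the image of the invertible matrix $P'$ over $F$, so it is invertible over $H$. If $\sigma(P)=QQ'$ over $S$ with inner size $r<N$, then $\theta(\sigma(P))$ factors through size $r<N$ and has rank $<N$ over the skew field $H$, a contradiction. So $\sigma(P)$ is full.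

**Step 2: $\sigma$ extends to $L$.** By Step 1 and (F2), the map $S\xrightarrow{\sigma}S\subset L$ sends full matrices to invertible ones, so it extends uniquely to a unital ring endomorphism $\sigma$ of $L$. It fixes $k$, so it is $k$-linear.

**Step 3: $\delta$ extends to $L$.** We encode $\delta$ as a ring homomorphism, so that universal properties apply. Let $T_2(L)$ be the ring of upper triangular $2\times2$ matrices over $L$. Define $\varphi:S\to T_2(L)$ by
$$a\mapsto\begin{pmatrix}a&\delta(a)\\0&\sigma(a)\end{pmatrix}\ (a\in E),\qquad y\mapsto\begin{pmatrix}y&d(y)\\0&\sigma(y)\end{pmatrix}\ (y\in X),$$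
where $d$ is given entrywise, for $\lambda=(n,m,A,B,W)$, by
$$d(V_{\lambda,0})=V_{\lambda,0}B+W-AV_{\lambda,1},\qquad d(V_{\lambda,i})=0\ (i\ge1).$$
On $E$ this is a ring homomorphism: the $(1,2)$ entry of the product of the images of $a$ and $b$ is $a\delta(b)+\delta(a)\sigma(b)=\delta(ab)$. On $X$ any values are allowed, and we get a homomorphism on $k\langle X\rangle$ with $\alpha\mapsto\alpha I$ for $\alpha\in k$, because $k$ is central in $L$. On $k\subseteq E$ the first map is also $\alpha\mapsto\alpha I$, as $\delta(\alpha)=0$ and $\sigma(\alpha)=\alpha$. So $\varphi$ is well defined. Its diagonal entries are ring homomorphisms $S\to L$ that agree on $E\cup X$ with the inclusion and with $\sigma$ respectively, hence agree with these on $S$.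

Let $P$ be a full $N\times N$ matrix over $S$. View $\varphi(P)\in M_N(T_2(L))$ as a $2N\times2N$ matrix over $L$ and reorder rows and columns, putting the first coordinates of all $2\times2$ blocks before the second ones. It becomes
$$\begin{pmatrix}P&C\\0&\sigma(P)\end{pmatrix}\quad\text{with inverse}\quad\begin{pmatrix}P^{-1}&-P^{-1}C\sigma(P)^{-1}\\0&\sigma(P)^{-1}\end{pmatrix},$$
since $P$ is full, and $\sigma(P)$ is full by Step 1, so both are invertible over $L$. The inverse has the same block triangular form; undoing the reordering, it lies in $M_N(T_2(L))$. Thus $\varphi(P)$ is invertible over $T_2(L)$, and by (F2) $\varphi$ extends to a homomorphism $L\to T_2(L)$. Its diagonal entries are ring homomorphisms $L\to L$ extending the inclusion $S\subset L$ and $\sigma:S\to L$; by the uniqueness in (F2) they are $\mathrm{id}_L$ and $\sigma$. So the extension has the form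
$$u\mapsto\begin{pmatrix}u&\delta(u)\\0&\sigma(u)\end{pmatrix},$$
and multiplicativity says exactly that $\delta:L\to L$ is additive with $\delta(uv)=\delta(u)\sigma(v)+u\delta(v)$. It extends the given $\delta$ on $E$ and $d$ on $X$. It vanishes on $k$, so $\delta(\alpha v)=\delta(\alpha)\sigma(v)+\alpha\delta(v)=\alpha\delta(v)$ for $\alpha\in k$: it is $k$-linear. Hence $(L,\sigma,\delta)$ is a triple extending $(E,\sigma,\delta)$.

**Step 4: assertion 1.** For $\lambda=(n,m,A,B,W)$ put $V=V_{\lambda,0}$. Then $\sigma(V)=V_{\lambda,1}$ and $\delta(V)=d(V_{\lambda,0})=VB+W-A\sigma(V)$, which is (6). If $m=n$, consider the homomorphism $S\to E$ that is the identity on $E$, sends $V_{\lambda,0}$ to $I\in M_n(E)$ and all other variables to $0$. The image $I$ is full over the skew field $E$, so $V_{\lambda,0}$ is full over $S$, hence invertible over $L$.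

**Step 5: two preparations for assertions 2 and 3.** First, an automorphism of $S$ preserves fullness, so by (F2) it extends to an endomorphism of $L$, and so does its inverse; by uniqueness the two extensions are inverse to each other. So automorphisms of $S$ extend to automorphisms of $L$. Second, $L$ is generated as a skew field by $S$, hence by $E\cup X$. Applying $\sigma$, we see that $\sigma(L)$ is generated as a skew field by $\sigma(E)\cup X'$. Therefore an automorphism of $L$ that fixes $\sigma(E)\cup X'$ elementwise fixes $\sigma(L)$ pointwise.

**Step 6: assertion 2.** Let $\tau$ be a $k$-automorphism of $E$ fixing $\sigma(E)$ pointwise. Extend it to an automorphism of $S$ by fixing every element of $X$, and then to $L$. It fixes $\sigma(E)\cup X'$, hence $\sigma(L)$, pointwise.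

**Step 7: assertion 3.** Let $c\in X\setminus X'$, i.e. $c$ is an entry of some $V_{\lambda,0}$. The map fixing $E\cup(X\setminus\{c\})$ and sending $c\mapsto c+1$ is an automorphism of $S$, with inverse $c\mapsto c-1$. Its extension to $L$ fixes $\sigma(E)\cup X'$, hence $\sigma(L)$, pointwise, and it moves $c$. $\square$

## 8. The union of a chain, and an automorphism that keeps $c$ outside $\sigma(K)$

Proposition 5 solves the equations (6) over $E$, but the new field $L$ brings new equations, so we iterate. There is a danger. By assertion 3, $c\notin\sigma(L)$; but at a later stage $c$ could become $\sigma$ of a new element. This does happen in general. Let $\sigma(t)=t^2$ on $k(t)$ and extend it to $k(t^{1/2^n})$ by squaring $t^{1/2^n}$. At each stage $\sigma$ is not surjective, but on the union $\bigcup_nk(t^{1/2^n})$ it is surjective, since $\sigma(t^{1/2^{n+1}})=t^{1/2^n}$. Assertion 2 is there to prevent this: a certificate for $c\notin\sigma(L)$, in the form of an automorphism, survives each extension.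

*Proof of Theorem A.* **Step 1: the field $K$.** Put $K_0=E$, let $K_{j+1}$ be obtained from $K_j$ by Proposition 5, and let $K=\bigcup_jK_j$ with the induced $\sigma,\delta$. This is a triple extending $(E,\sigma,\delta)$. Let $R=K[x;\sigma,\delta]$.

**Step 2: the right side.** $R$ is a right PID by Lemma 1. Any matrices $A,B,W$ over $K$ have all their entries in some $K_j$, so (6) is solvable over $K_{j+1}\subseteq K$. By Lemma 4, $R$ is right PCI.

**Step 3: $\sigma$ is not surjective on $K$.** By assertion 3 there are $c\in K_1$ and a $k$-automorphism $\tau_1$ of $K_1$ fixing $\sigma(K_1)$ pointwise, with $\tau_1(c)\neq c$. By assertion 2, applied to the steps $K_1\subset K_2\subset\cdots$, $\tau_1$ extends successively to $k$-automorphisms $\tau_j$ of $K_j$ fixing $\sigma(K_j)$ pointwise. Their union is an automorphism of $K$ that fixes $\sigma(K)=\bigcup_j\sigma(K_j)$ pointwise and moves $c$. So $c\notin\sigma(K)$.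

**Step 4: the left side.** By Proposition 3 (a) and (c), $R$ is neither left Ore nor left PCI. $\square$

Taking $k=\mathbb Q$, $E=k$, $\sigma=\mathrm{id}$, $\delta=0$, we see that the assertion "every right PCI ring is a left PCI ring" is false.

## 9. The single simple right module and the divisible left modules

For Theorem B we use the clause on invertible solutions in assertion 1, which has not been needed so far. In degree one it says: for each $\alpha\in K$ there is $v\neq0$ in $K$ with $\alpha\sigma(v)+\delta(v)=0$. By (5) this is an element $v\ne0$ of $R/(x-\alpha)R=K$ killed by $x$, so $1\mapsto v$ gives a nonzero map $R/xR\to R/(x-\alpha)R$ between modules that are one-dimensional over $K$, and these are isomorphic. The general case is the same with matrices.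

*Proof of Theorem B.* Let $R=K[x;\sigma,\delta]$ be the ring constructed in Section 8.

**Step 1: $R/pR\cong(R/xR)^n$ for $\deg p=n\ge1$.** Let $A\in M_n(K)$ be the matrix of $p$; its entries lie in some $K_j$. By assertion 1 of Proposition 5, with $m=n$, $B=0$, $W=0$, there is an invertible $V\in M_n(K)$ with
$$A\,\sigma(V)+\delta(V)=0.$$
By (5), $R/xR$ is $K$ with $x$ acting by $\delta$ (its matrix is $0$, since $1\cdot x\equiv0$). So $(R/xR)^n$ is $K^n$ with $x$ acting by $u\mapsto\delta(u)$. The map $u\mapsto Vu$ from $(R/xR)^n=K^n$ to $R/pR=K^n$ is right $K$-linear and bijective. It commutes with the action of $x$: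
$$A\sigma(Vu)+\delta(Vu)=A\sigma(V)\sigma(u)+\delta(V)\sigma(u)+V\delta(u)=\bigl(A\sigma(V)+\delta(V)\bigr)\sigma(u)+V\delta(u)=V\delta(u).$$
Since $K$ and $x$ generate $R$, the map is an isomorphism of right $R$-modules.

**Step 2: $R/xR$ is the unique simple right module.** It is one-dimensional over $K$, hence simple. A simple right module is $R/I$ with $I$ a maximal right ideal. Here $I\ne0$, because $R_R$ is not simple ($0\ne xR\neq R$). So $I=pR$ with $p\ne0$ and, $I$ being proper, $\deg p\ge1$. By Step 1 the module is $(R/xR)^{\deg p}$; being simple, it is isomorphic to $R/xR$.

**Step 3: the left modules.** Let $b\ne0$ be a non-unit. As $R$ is right PCI, Lemma 2 gives $aR+Rb=R$ for all $a\neq0$, that is, $a(R/Rb)=R/Rb$. So $R/Rb$ is divisible. It is not injective by Proposition 3 (b), since $\sigma(K)\neq K$ by Step 3 of Section 8. $\square$
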